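# Posets of large dimension whose graph of incomparable pairs has four colors

All posets and graphs in these notes are finite, graphs are simple and have at least one vertex. We use $\chi$ for the chromatic number of a graph or hypergraph; a coloring of a hypergraph is proper if no edge is monochromatic.

## 1. Incomparable pairs, realizers and dimension

**Definition (incomparable pair).** An *incomparable pair* of a poset $\mathbf P$ is an ordered pair $(a,b)$ of elements with $a$ and $b$ incomparable. The set of these pairs is $\operatorname{inc}(\mathbf P)$.

The pairs are ordered: if $a,b$ are incomparable, then both $(a,b)$ and $(b,a)$ belong to $\operatorname{inc}(\mathbf P)$. For instance, let $\mathbf P$ have elements $x,y,z$ with $x<y$ as its only strict comparability. Then $\operatorname{inc}(\mathbf P)=\{(x,z),(z,x),(y,z),(z,y)\}$. A poset is a chain exactly when $\operatorname{inc}(\mathbf P)=\emptyset$.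

**Definition (reversing).** A linear extension $L$ of $\mathbf P$ *reverses* a set $S\subseteq\operatorname{inc}(\mathbf P)$ if $b<a$ in $L$ for every $(a,b)\in S$.

In the example, the linear extension $z<x<y$ reverses $\{(x,z),(y,z)\}$.

**Definition (dimension).** The *dimension* $\dim(\mathbf P)$ is the least number of linear extensions of $\mathbf P$ whose intersection is the order of $\mathbf P$. Such a family of linear extensions is called a *realizer*.

A family of linear extensions is a realizer if and only if every incomparable pair is reversed by at least one of them. Indeed, comparable elements are ordered correctly by every linear extension, and the intersection fails to relate $a$ below $b$ exactly when some member puts $b<a$. In the example, $z<x<y$ and $x<y<z$ form a realizer, so the dimension is $2$. A chain has dimension $1$. If $\mathbf P'$ is a subposet of $\mathbf P$, then restricting a realizer shows $\dim(\mathbf P')\le\dim(\mathbf P)$.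

## 2. The hypergraph $\mathbf H_{\mathbf P}$ and the graph $\mathbf G_{\mathbf P}$

**Definition (hypergraph of incomparable pairs).** $\mathbf H_{\mathbf P}$ has vertex set $\operatorname{inc}(\mathbf P)$. Its edges are the sets $S\subseteq \operatorname{inc}(\mathbf P)$ such that no linear extension reverses $S$, but every proper subset of $S$ is reversed by some linear extension.

So the edges are the minimal non-reversible sets. With this definition, $\dim(\mathbf P)=\chi(\mathbf H_{\mathbf P})$ whenever $\mathbf P$ is not a chain. The reason is short. Given a realizer $L_1,\dots,L_d$, color each pair with the index of an extension that reverses it; each color class is reversible, so it contains no edge. Conversely, a color class of a proper coloring contains no edge, so it is reversible, since a non-reversible set contains a minimal non-reversible one. The extensions that reverse the classes form a realizer.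

**Definition (graph of incomparable pairs).** $\mathbf G_{\mathbf P}$ is the graph formed by the edges of $\mathbf H_{\mathbf P}$ of size $2$. Concretely, its vertex set is $\operatorname{inc}(\mathbf P)$, and $(a,b)$ is adjacent to $(c,d)$ if and only if $a\le d$ and $c\le b$ in $\mathbf P$.

Let us see why the two descriptions agree. To reverse $(a,b)$ and $(c,d)$ we must be able to add $b<a$ and $d<c$ to the order without creating a cycle. A cycle that uses only $b<a$ would need $a\le b$, which is false; likewise for $d<c$. A cycle that uses both, $b<a\le d<c\le b$, exists exactly when $a\le d$ and $c\le b$.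

In the example with $x<y$ and $z$, the adjacent pairs are $(x,z)(z,x)$, $(y,z)(z,y)$ and $(x,z)(z,y)$, the last one because $x\le y$ and $z\le z$. So $\mathbf G_{\mathbf P}$ is the path $(z,x),(x,z),(z,y),(y,z)$.

A second example shows how $\mathbf G_{\mathbf P}$ and $\mathbf H_{\mathbf P}$ differ. Let $\mathbf P$ be the antichain $\{1,2,3\}$. Here $(a,b)$ is adjacent in $\mathbf G_{\mathbf P}$ only to $(b,a)$, so $\mathbf G_{\mathbf P}$ is a perfect matching on six vertices. But $\mathbf H_{\mathbf P}$ also has the edge $\{(1,2),(2,3),(3,1)\}$: reversing all three pairs would require $2<1$, $3<2$ and $1<3$, a cycle, while any two of these requirements are compatible.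

We record the inequality between the two parameters:
$$\chi(\mathbf G_{\mathbf P})\le\chi(\mathbf H_{\mathbf P})=\dim(\mathbf P)\qquad\text{if }\mathbf P\text{ is not a chain.}\tag{1}$$
It holds because a proper coloring of $\mathbf H_{\mathbf P}$ is in particular proper on the edges of size $2$.

## 3. Standard examples and incidence posets

**Definition (standard example).** For $t\ge2$, $\mathbf S_t$ has elements $a_1,\dots,a_t,b_1,\dots,b_t$, and its only strict comparabilities are $a_i<b_j$ for $i\ne j$.

For $t=2$ this is two disjoint chains $a_1<b_2$ and $a_2<b_1$. For every $t\ge 2$ we have $\chi(\mathbf G_{\mathbf S_t})=\dim(\mathbf S_t)=t$. The pairs $(a_i,b_i)$ form a $t$-clique in $\mathbf G_{\mathbf S_t}$, since $a_i\le b_j$ and $a_j\le b_i$ for $i\ne j$; hence $\chi(\mathbf G_{\mathbf S_t})\ge t$. In the other direction, let $L_i$ list first all $a_j$ with $j\neq i$, then $b_i$, then $a_i$, then all $b_j$ with $j\ne i$. This is a linear extension. It reverses $(a_i,b_i)$, every pair $(a_i,a_j)$ and every pair $(b_j,b_i)$ with $j\ne i$, and every pair $(b_j,a_j)$ with $j\neq i$. So $L_1,\dots,L_t$ together reverse every incomparable pair, and $\dim(\mathbf S_t)\le t$. By (1)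 everything is equal to $t$.

**Definition (incidence poset).** For a graph $H=(V,E)$, the *incidence poset* $\mathbf P_H$ has ground set $V\cup E$, and its only strict comparabilities are $v<e$ for a vertex $v$ and an edge $e$ with $v\in e$.

Its height (the largest size of a chain) is at most $2$. For the path with edges $12$ and $23$ we get the zigzag $1<12>2<23>3$. For the triangle $K_3$ on $\{1,2,3\}$, each vertex $i$ is below the two edges that contain it and incomparable to the third; so $\mathbf P_{K_3}$ is $\mathbf S_3$ with $a_i=i$ and $b_i$ the edge opposite to $i$. In particular $\dim(\mathbf P_{K_3})=\chi(\mathbf G_{\mathbf P_{K_3}})=3$.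

The incomparable pairs of $\mathbf P_H$ are of four kinds: $(v,u)$ with distinct vertices, $(v,e)$ and $(e,v)$ with $v\notin e$, and $(e,e')$ with distinct edges.

## 4. Bounding $\dim(\mathbf P)$ by $\chi(\mathbf G_{\mathbf P})$

By (1), the graph gives a lower bound for the dimension. The question, whose source is "Dimension, Graph And Hypergraph Coloring", is whether it also gives an upper bound of some kind: *is there a function $f:\mathbb R\to\mathbb R$ such that, for every positive integer $t$ and every poset $\mathbf P$, $\chi(\mathbf G_{\mathbf P})\le t$ implies $\dim(\mathbf P)\le f(t)$?*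

For small $t$ there is no trouble. If $\mathbf P$ is not a chain, then $(a,b)$ and $(b,a)$ are adjacent, so $\chi(\mathbf G_{\mathbf P})\ge2$; thus $t=1$ allows only chains, and $f(1)=1$ works. For $t=2$ there is a known theorem: for a poset that is not a chain, $\dim(\mathbf P)=2$ if and only if $\mathbf G_{\mathbf P}$ is bipartite. So $f(2)=2$ works. It is also known that for each $t\ge2$ there is a poset with $\chi(\mathbf G_{\mathbf P})=t$ and $\dim(\mathbf P)\ge(3/2)^{t-1}$, so $f$ would have to grow at least exponentially.

The natural way to try for a positive answer is to take a proper coloring of $\mathbf G_{\mathbf P}$ with $t$ colors and reverse each color class by one linear extension. The antichain $\{1,2,3\}$ shows where this stops. Color $(1,2),(2,3),(3,1)$ red and the three opposite pairs blue. This is a proper $2$-coloring of $\mathbf G_{\mathbf P}$, and yet no linear extension reverses the red class, because it is an edge of $\mathbf H_{\mathbf P}$ of size $3$. One would then want to split each class into a bounded number of reversible pieces. We shall prove that no bound exists, already with four colors.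

**Theorem 1.** For every $d\ge1$ there is a graph $H$ with $\chi(\mathbf G_{\mathbf P_H})\le4$ and $\dim(\mathbf P_H)>d$. Hence no function $f$ as in the question exists, since $f(4)$ would have to exceed every $d$.

**Theorem 2.** For all $t\ge4$ and $d\ge1$ there is a poset $\mathbf P$ with $\chi(\mathbf G_{\mathbf P})=t$ and $\dim(\mathbf P)>d$.

**Theorem 3.** If $\chi(\mathbf G_{\mathbf P_H})\le3$, then $\chi(H)\le7$ and $\dim(\mathbf P_H)\le14$. So on incidence posets of graphs, the condition $\chi(\mathbf G)\le t$ bounds the dimension exactly when $t\le3$. In particular, the posets in Theorem 1 have $\chi(\mathbf G_{\mathbf P_H})=4$ as soon as $d\ge14$.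

Together with the known case $t=2$, this leaves one value of $t$: nothing below settles whether $\chi(\mathbf G_{\mathbf P})=3$ bounds the dimension of an arbitrary poset.

## 5. Dimension and coloring of $\mathbf P_H$, read on the vertices of $H$

We first translate both quantities for incidence posets into statements about the vertex set $V$ alone. For the dimension we need only a necessary condition.

**Lemma 2.** If $\dim(\mathbf P_H)\le d$, there are linear orders $L_1,\dots,L_d$ on $V$ such that for every edge $wx$ and every vertex $v\notin\{w,x\}$ there is an $i$ with $w<v$ and $x<v$ in $L_i$.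

**Proof.** Take a realizer of $d$ linear extensions, repeating some if necessary, and restrict them to $V$. The vertex $v$ and the edge $e=wx$ are incomparable, so some extension reverses $(v,e)$, that is, has $e<v$. In it, $w,x<e<v$. $\square$

For the coloring there is an exact translation. A color on the pair $(v,b)$ is thought of as a color that $v$ uses against the elements below $b$.

**Lemma 3.** Let $H=(V,E)$ be a graph and $t\ge1$. Then $\chi(\mathbf G_{\mathbf P_H})\le t$ if and only if there are sets $C(v,u)\subseteq\{1,\dots,t\}$, one for each ordered pair of distinct vertices, such that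

1. (i) $C(v,u)\ne\emptyset$ for all distinct $u,v$;
2. (ii) $C(v,u)\cap C(u,v)=\emptyset$ for all distinct $u,v$;
3. (iii) $C(v,w)\cap C(v,x)\neq\emptyset$ for every edge $wx$ and every vertex $v\notin\{w,x\}$.

More precisely, if $\kappa$ is a proper coloring of $\mathbf G_{\mathbf P_H}$ with colors $1,\dots,t$, then the sets
$$C(v,u)=\{\kappa(v,b):\ b\ge u,\ b\text{ incomparable to }v\}\tag{2}$$
satisfy (i), (ii) and (iii).

**Proof.** **From a coloring to sets.** This direction tells us what a coloring forces. Let $C(v,u)$ be given by (2). It contains $\kappa(v,u)$, which is (i). For (ii), take $\kappa(v,b)\in C(v,u)$ and $\kappa(u,b')\in C(u,v)$, where $b\ge u$ and $b'\ge v$. Then $v\le b'$ and $u\le b$, so the pairs $(v,b)$ and $(u,b')$ are adjacent and have different colors. For (iii), the edge $wx$ is above both $w$ and $x$ and is incomparable to $v$, so $\kappa(v,wx)$ lies in both sets.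

**From sets to a coloring.** This direction is the one that produces colorings. For $b\in V\cup E$ let $D(b)=\{u\in V:u\le b\}$, so $D(u)=\{u\}$ for a vertex and $D(e)=e$ for an edge. Define $\kappa$ as follows.

* For distinct vertices $v,u$: $\kappa(v,u)$ is any element of $C(v,u)$.
* For $v\notin e=\{w,x\}$: $\kappa(v,e)$ is any element of $C(v,w)\cap C(v,x)$.
* For $u\notin e$: choose $w\in e$, so that $w\ne u$, and put $\kappa(e,u)=\kappa(w,u)$.
* For distinct edges $e,e'$: choose $w\in e\setminus e'$ and put $\kappa(e,e')=\kappa(w,e')$.

For an incomparable pair $(a,b)$, let $a^*=a$ if $a\in V$, and otherwise let $a^*$ be the chosen vertex $w$. In all four cases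
$$a^*\le a,\qquad a^*\notin D(b),\qquad \kappa(a,b)\in C(a^*,u)\ \text{ for every } u\in D(b).$$

Now let $(a,b)$ and $(a',b')$ be adjacent, so $a\le b'$ and $a'\le b$. Let $a^*$ and $a'^*$ be the vertices that belong to these two pairs. Then $a^*\le a\le b'$ gives $a^*\in D(b')$, and likewise $a'^*\in D(b)$. Since $a^*\notin D(b)$, the two vertices are distinct. So $\kappa(a,b)\in C(a^*,a'^*)$ and $\kappa(a',b')\in C(a'^*,a^*)$. These sets are disjoint by (ii), and the colors differ. $\square$

## 6. Complete graphs: large dimension, but too many colors

We want a graph $H$ that violates the conclusion of Lemma 2: for any $d$ orders there should be an edge $wx$ and a vertex $v$ that is above both ends in none of them. It is enough that $v$ lies strictly between $w$ and $x$ in every order. A tool for finding such triples is the Erdős–Szekeres theorem: a sequence of $r^2$ distinct reals has a monotone subsequence of length $r$. We use it in the following form.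

**Fact.** Let $L_1,\dots,L_d$ be linear orders on a set $I$ of size $r^{2^{d-1}}$. There is a subset $I'\subseteq I$ of size $r$ on which every $L_i$ agrees with $L_1$ or with the reverse of $L_1$.

Indeed, list $I$ in $L_1$-increasing order and record the positions in $L_2$. A monotone subsequence is a subset on which $L_2$ agrees with $L_1$ or its reverse, and it can be taken to have size $r^{2^{d-2}}$. Repeat inside this subset with $L_3$, and so on up to $L_d$. There are $d-1$ rounds, each takes a square root of the size, and passing to a subset keeps what was achieved before.

The first graph one tries is $K_n$, where every pair is an edge. If $n=3^{2^{d-1}}$, the Fact with $r=3$ gives three vertices that every $L_i$ orders in the same way up to reversal. The $L_1$-middle one lies between the other two in every $L_i$, and those two are joined by an edge. By Lemma 2, $\dim(\mathbf P_{K_n})>d$. So the dimension of $\mathbf P_{K_n}$ is unbounded.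

But the coloring goes wrong, for a reason that will be useful to us. It rests on a counting lemma.

**Lemma 4.** Let $S$ be a set with $r$ elements, let $k\ge2^r$, and let $\varepsilon(h,j)\in S$ be given for all integers $0\le h<j\le k$. Then there are $h<i<j$ with $\varepsilon(h,i)=\varepsilon(i,j)$.

**Proof.** Put $A_h=\{\varepsilon(h,j):h<j\le k\}\subseteq S$ for $0\le h\le k$ (so $A_k=\emptyset$). Suppose there is no such triple. For $h<i$, the element $\varepsilon(h,i)$ is in $A_h$, and it is not in $A_i$, since it equals no $\varepsilon(i,j)$. So $A_h\ne A_i$. Hence $A_0,\dots,A_k$ are $k+1$ distinct subsets of $S$, and $k+1\le2^r\le k$, a contradiction. $\square$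

Suppose $\chi(\mathbf G_{\mathbf P_{K_n}})\le t$. Number the vertices $0,1,\dots,n-1$ and take sets $C(v,u)\subseteq\{1,\dots,t\}$ as in Lemma 3. If $w<v<x$ and $C(w,v)=C(v,x)$, then (iii) for the edge $wx$ gives
$$\emptyset\ne C(v,w)\cap C(v,x)=C(v,w)\cap C(w,v),$$
against (ii). So $\varepsilon(h,j)=C(h,j)$ has no repetition as in Lemma 4, where $S$ is the set of all $2^t$ subsets of $\{1,\dots,t\}$. Hence $n-1<2^{2^t}$. The number of colors is therefore also unbounded for complete graphs: with $n>2^{2^4}$ vertices, four colors do not suffice.

The obstruction to few colors lives on triples $w<v<x$ for which $wx$ is an edge. In $K_n$ these are all triples. We need a graph with so few edges that the condition on these triples can be met with four colors, and with enough edges that, after any $d$ orders are given, one of them still straddles a vertex in all the orders.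

## 7. Four colors from a coloring of increasing pairs

The purpose of this section is to isolate a condition on $H$ that gives four colors and that we can maintain through a recursive construction.

**Lemma 5.** Let $H=(V,E)$ be a graph, $<$ a linear order on $V$, and $c$ a map from the pairs $u<v$ of $V$ to $\{2,3,4\}$ such that
$$w<v<x,\quad wx\in E\quad\Longrightarrow\quad c(w,v)\ne c(v,x).\tag{3}$$
Then $\chi(\mathbf G_{\mathbf P_H})\le4$.

**Proof.** For $u<v$ put
$$C(u,v)=\{1,c(u,v)\},\qquad C(v,u)=\{1,2,3,4\}\setminus C(u,v)=\{2,3,4\}\setminus\{c(u,v)\}.$$
Both sets have two elements and they are disjoint, so (i) and (ii) of Lemma 3 hold. For (iii), let $wx\in E$ with $w<x$, and let $v\notin\{w,x\}$. There are three positions for $v$.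

* If $v<w$, then $C(v,w)$ and $C(v,x)$ both contain $1$.
* If $v>x$, then $C(v,w)\cap C(v,x)=\{2,3,4\}\setminus\{c(w,v),c(x,v)\}$, which is nonempty.
* If $w<v<x$, then $C(v,w)=\{2,3,4\}\setminus\{c(w,v)\}$, and $c(v,x)\in C(v,x)$. By (3), $c(v,x)\ne c(w,v)$, so $c(v,x)$ lies in both sets.

Lemma 3 gives the claim. $\square$

As an illustration take $K_3$ with $1<2<3$ and $c(1,2)=2$, $c(2,3)=3$, $c(1,3)=2$. The only instance of (3) is $c(1,2)\ne c(2,3)$. The sets are $C(1,2)=C(1,3)=\{1,2\}$, $C(2,1)=C(3,1)=\{3,4\}$, $C(2,3)=\{1,3\}$, $C(3,2)=\{2,4\}$. The intersections required by (iii) are $\{1,2\}$ for vertex $1$, $\{3\}$ for vertex $2$, and $\{4\}$ for vertex $3$.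

## 8. The recursive graphs $H_j$

Here is the idea that replaces the complete graph. In $K_n$ we used that $w$ is adjacent to one specific vertex $x$. It would do just as well if $w$ had *some* neighbor $x$ in a set $Q$, provided that $Q$ looks like a single point to everyone concerned: in each order, both $w$ and $v$ lie below all of $Q$ or above all of $Q$. Then we need not know which $x\in Q$ is the neighbor of $w$. So we look for nested copies of smaller graphs and sets $Q_j$ that behave like the vertices of a clique, although each vertex of $Q_j$ has very few neighbors in the smaller copy. The set $Q$ must be chosen after the orders are known. We make this possible by building in a copy for every way in which the neighbors could be assigned.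

Fix $d\ge1$. The graph $H_0$ is a single vertex. Given $H_{j-1}$, let
$$N=|V(H_{j-1})|,\qquad m=N(dN+1),\qquad n=m^{2^{d-1}}.$$
The graph $H_j$ consists of

* an independent set $I_j$ of $n$ vertices;
* for **every** function $f:I_j\to V(H_{j-1})$, a copy $K_f$ of $H_{j-1}$ with an isomorphism $\iota_f:H_{j-1}\to K_f$, all copies disjoint from each other and from $I_j$;
* the additional edges joining $x$ to $\iota_f(f(x))$, for all $f$ and all $x\in I_j$.

So each $x\in I_j$ has exactly one neighbor in each copy $K_f$, namely the one that $f$ prescribes. For $d=1$ we get $N=1$, $m=n=2$ and a single function at the first step, so $H_1$ is a path with two edges, whose middle vertex is the only copy of $H_0$. At the second step $N=3$ and $m=n=12$, so $H_2$ has $12+3\cdot3^{12}$ vertices. The graphs are large, but finite.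

**Step 1: an order and a map $c$ on $H_j$.** Their purpose is to apply Lemma 5. For $H_0$ there is nothing to define. For $H_j$, let the copies $K_f$ be consecutive intervals, in any order of the functions $f$, each ordered internally as $H_{j-1}$; let all of $I_j$ come after all copies, in any order. For $u<v$ define $c(u,v)$ by the following rules.

* If $u,v$ lie in the same copy, $c(u,v)$ is inherited from $H_{j-1}$.
* If $u,v$ lie in different copies, or both lie in $I_j$, then $c(u,v)=2$.
* If $u\in K_f$ and $v\in I_j$, let $w=\iota_f(f(v))$ be the neighbor of $v$ in $K_f$. If $w<u$, let $c(u,v)$ be an element of $\{3,4\}\setminus\{c(w,u)\}$; otherwise let $c(u,v)=3$.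

The last rule is where the single neighbor per copy matters: only one value $c(w,u)$ has to be avoided, so one of the colors $3,4$ is always free.

**Step 2: condition (3) holds in $H_j$.** This gives four colors, and we argue by induction on $j$. For $H_0$ the condition is empty. Let $w<v<x$ and $wx\in E(H_j)$. If $w,x$ lie in one copy, then so does $v$, because copies are intervals, and (3) holds by induction. Otherwise $wx$ is one of the additional edges. Since $I_j$ comes last, $x\in I_j$ and $w=\iota_f(f(x))\in K_f$ for some $f$. The vertex $v$ can be in three places.

* If $v\in K_f$, then $w<v$ is the neighbor of $x$ in $K_f$, so $c(v,x)\ne c(w,v)$ by the last rule.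
* If $v\in K_g$ with $g\ne f$, then $c(w,v)=2$ and $c(v,x)\in\{3,4\}$.
* If $v\in I_j$, then $c(w,v)\in\{3,4\}$ and $c(v,x)=2$.

So (3) holds, and Lemma 5 gives
$$\chi(\mathbf G_{\mathbf P_{H_j}})\le4\qquad\text{for every } j\ge0.\tag{4}$$

## 9. Blocks that no vertex of a copy separates

Now the orders are given, and we look for the set $Q$ that behaves like a point.

**Lemma 6.** Let $j\ge1$ and let $L_1,\dots,L_d$ be linear orders on $V(H_j)$. There are a function $f:I_j\to V(H_{j-1})$ and a nonempty set $Q\subseteq I_j$ such that

1. every vertex of $K_f$ has a neighbor in $Q$;
2. for every $u\in K_f$ and every $i$, either $u$ is below all of $Q$ in $L_i$ or $u$ is above all of $Q$ in $L_i$.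

**Proof.** **Step 1: make the orders on $I_j$ agree up to reversal.** This limits the ways in which a vertex can cut $I_j$. Since $|I_j|=m^{2^{d-1}}$, the Fact of Section 6 gives $I'\subseteq I_j$ with $|I'|=m$ on which every $L_i$ agrees with $L_1$ or with its reverse. List $I'$ in $L_1$-increasing order as $z_1,\dots,z_m$.

**Step 2: choose $f$.** We want every run of $N$ consecutive $z_s$ to be adjacent to the whole copy. Let $f(z_1),f(z_2),\dots,f(z_m)$ run cyclically through the $N$ vertices of $H_{j-1}$, and let $f$ be arbitrary off $I'$. Any $N$ consecutive $z_s$ then have all of $V(H_{j-1})$ as their $f$-image. The copy $K_f$ is present in $H_j$, since $H_j$ has a copy for every function.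

**Step 3: count separations.** This finds a run that nobody in $K_f$ cuts. Let $u\in K_f$ and $i\le d$. The elements of $I'$ that are below $u$ in $L_i$ form an initial segment of $z_1,\dots,z_m$ if $L_i$ agrees with $L_1$ on $I'$, and a final segment if it agrees with the reverse; the segment may be empty or everything. So at most one consecutive pair $z_s,z_{s+1}$ is separated by $u$ in $L_i$, meaning that one of its members is below $u$ and the other above. There are $N$ vertices $u$ and $d$ orders, so altogether at most $dN$ consecutive pairs are separated by some $u\in K_f$ in some $L_i$. Split $z_1,\dots,z_m$ into $dN+1$ blocks of $N$ consecutive elements. Each separated pair lies inside at most one block, so some block $Q$ contains no separated consecutive pair. Going along the block, we see that each $u$ is on the same side of all of $Q$ in each $L_i$. This is (2).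

**Step 4: check (1).** A vertex of $K_f$ has the form $\iota_f(y)$ with $y\in V(H_{j-1})$. Since $f(Q)=V(H_{j-1})$, there is $x\in Q$ with $f(x)=y$, and $x$ is adjacent to $\iota_f(f(x))=\iota_f(y)$. $\square$

## 10. A vertex between the ends of an edge in every order

**Proposition 7.** Let $k=2^{2^d}$. For any linear orders $L_1,\dots,L_d$ on $V(H_k)$ there are an edge $wx$ of $H_k$ and a vertex $v\notin\{w,x\}$ such that, for every $i$, $v$ lies strictly between $w$ and $x$ in $L_i$.

**Proof.** **Step 1: descend through the copies.** This produces the sets $Q_j$ that play the role of clique vertices. Let $G_k=H_k$. For $j=k,k-1,\dots,1$ apply Lemma 6 to the copy $G_j$ of $H_j$ with the restricted orders. Call the set obtained $Q_j$, and let $G_{j-1}\subset G_j$ be the copy $K_f$ of $H_{j-1}$ obtained. Then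

* $G_k\supset G_{k-1}\supset\dots\supset G_0$, and $\emptyset\ne Q_j\subseteq V(G_j)$ for $1\le j\le k$;
* every vertex of $G_{j-1}$ has a neighbor in $Q_j$;
* in each $L_i$, every vertex of $G_{j-1}$ lies below all of $Q_j$ or above all of $Q_j$.

**Step 2: record sign vectors.** They describe how a vertex from a deeper level sees a higher set. Let $v_0$ be the vertex of $G_0$ and pick $v_j\in Q_j$ for $1\le j\le k$. For $0\le h<j\le k$ we have $v_h\in V(G_h)\subseteq V(G_{j-1})$. So we can define $\varepsilon(h,j)\in\{+,-\}^d$: its $\ell$-th entry is $+$ if $v_h$ is below all of $Q_j$ in $L_\ell$, and $-$ if $v_h$ is above all of $Q_j$ in $L_\ell$.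

**Step 3: find a repeated sign vector.** The set $S=\{+,-\}^d$ has $2^d$ elements, and $k=2^{2^d}$. Lemma 4 gives $h<i<j$ with $\varepsilon(h,i)=\varepsilon(i,j)$.

**Step 4: read off the triple.** Let $w=v_h$ and $v=v_i$. Since $w\in V(G_{j-1})$, it has a neighbor $x\in Q_j$. Fix $\ell\le d$ and look at the $\ell$-th entry of $\varepsilon(h,i)=\varepsilon(i,j)$. If it is $+$, then $w$ is below all of $Q_i$, which contains $v$, and $v$ is below all of $Q_j$, which contains $x$; so $w<v<x$ in $L_\ell$. If it is $-$, then in the same way $x<v<w$ in $L_\ell$. In every order $v$ lies strictly between $w$ and $x$, and in particular $v\notin\{w,x\}$. $\square$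

Note how the set $Q_j$ was used. The sign vector of $(i,j)$ speaks about all of $Q_j$, so it applies to whichever element of $Q_j$ happens to be a neighbor of $w$; that element need not be $v_j$.

**Proof of Theorem 1.** Let $H=H_k$ with $k=2^{2^d}$. By (4), $\chi(\mathbf G_{\mathbf P_H})\le4$. Suppose that $\dim(\mathbf P_H)\le d$, and take the orders $L_1,\dots,L_d$ from Lemma 2. By Proposition 7 there are an edge $wx$ and a vertex $v\notin\{w,x\}$ that lies between $w$ and $x$ in every $L_i$. So $v$ is above both $w$ and $x$ in none of the orders, which contradicts Lemma 2. Hence $\dim(\mathbf P_H)>d$.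

If a function $f$ as in the question existed, then $f(4)\ge\dim(\mathbf P_H)>d$ would hold for every $d$, which is impossible. $\blacksquare$

## 11. Exactly $t$ colors for every $t\ge4$: ordinal sums with $\mathbf S_t$

Theorem 1 gives at most four colors. To get exactly $t$ colors we stack a standard example on top.

**Proof of Theorem 2.** Let $t\ge4$ and $d\ge1$, let $\mathbf P$ be a poset as in Theorem 1 for this $d$, and let $\mathbf Q$ be the ordinal sum of $\mathbf P$ and $\mathbf S_t$ with $\mathbf P$ entirely below $\mathbf S_t$. That is, $\mathbf Q$ is the disjoint union, with the old comparabilities and $p<s$ for all $p\in\mathbf P$ and $s\in\mathbf S_t$.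

Every incomparable pair of $\mathbf Q$ lies within $\mathbf P$ or within $\mathbf S_t$. A pair $(a,b)$ in $\mathbf P$ and a pair $(c,d')$ in $\mathbf S_t$ are not adjacent, because adjacency would require $c\le b$, while $b<c$. So $\mathbf G_{\mathbf Q}$ is the disjoint union of $\mathbf G_{\mathbf P}$ and $\mathbf G_{\mathbf S_t}$. By Section 3, $\chi(\mathbf G_{\mathbf S_t})=t$, and hence
$$\chi(\mathbf G_{\mathbf Q})=\max\bigl(\chi(\mathbf G_{\mathbf P}),t\bigr)=t,$$
since $\chi(\mathbf G_{\mathbf P})\le4\le t$. Also $\dim(\mathbf Q)\ge\dim(\mathbf P)>d$, because $\mathbf P$ is a subposet of $\mathbf Q$. $\blacksquare$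

## 12. Three colors force $\chi(H)\le7$ and $\dim(\mathbf P_H)\le14$

Could incidence posets do the same with three colors? The set system of Lemma 3 shows that they cannot: with three colors, two disjoint nonempty sets cannot both have two elements, and this makes $H$ sparse. We then need that a graph with small chromatic number has an incidence poset of small dimension.

**Lemma 8.** For every graph $H$, $\dim(\mathbf P_H)\le2\chi(H)$.

**Proof.** **Step 1: the extensions.** Let $V_1,\dots,V_q$ be the classes of a proper coloring of $H$ with $q=\chi(H)$, and let $\sigma$ be a linear order on $V$. For each $s$ we define two linear orders $M_s,M_s'$ on $V$. In both, $V\setminus V_s$ comes first, ordered by $\sigma$, and $V_s$ comes on top; the set $V_s$ is ordered by $\sigma$ in $M_s$ and by the reverse of $\sigma$ in $M_s'$. Extend each of them to $V\cup E$ by inserting every edge after its higher endpoint and before the next vertex. Each edge comes after both of its endpoints, so these are linear extensions of $\mathbf P_H$.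

**Step 2: every incomparable pair is reversed.** This is what makes them a realizer.

* A pair $(v,e)$ with $v\in V_s$ and $v\notin e$. The edge $e$ has at most one endpoint in $V_s$, since the coloring is proper. If it has none, its higher endpoint is below $v$ in $M_s$, and so $e<v$ in $M_s$. If it has one, call it $w$. Then $w$ is the higher endpoint of $e$ in both $M_s$ and $M_s'$, and $w<v$ in one of them, so $e<v$ there.
* A pair $(v,u)$ of distinct vertices with $v\in V_s$. If $u\notin V_s$, then $u<v$ in $M_s$. If $u\in V_s$, then $u<v$ in one of $M_s,M_s'$.
* A pair $(e,u)$ with $u\notin e$. Take $w\in e$. An extension that reverses $(w,u)$ has $u<w<e$.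
* A pair $(e,e')$ with $e\ne e'$. Take $w\in e\setminus e'$. An extension that reverses $(w,e')$ has $e'<w<e$.

So the $2q$ extensions form a realizer. $\square$

**Proof of Theorem 3.** Let $\kappa$ be a proper coloring of $\mathbf G_{\mathbf P_H}$ with colors $1,2,3$, and let $C(v,u)\subseteq\{1,2,3\}$ be the sets (2). By Lemma 3 they satisfy (i), (ii) and (iii).

**Step 1: orient the edges of $H$.** The orientation will make sparseness visible. For distinct $u,v$, the sets $C(u,v)$ and $C(v,u)$ are nonempty disjoint subsets of a set with three elements, so at least one of them is a singleton. Orient each edge with ends $u,v$ as $u\Rightarrow v$ for some choice with $|C(v,u)|=1$, and write $C(v,u)=\{c(u,v)\}$. Thus the head has exactly one color available against the tail.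

**Step 2: every out-degree is at most $3$.** Let $w\Rightarrow x$ and $w\Rightarrow x'$ be two distinct oriented edges. By (iii) for the edge $wx$ and the vertex $x'$, the sets $C(x',w)$ and $C(x',x)$ meet; since $C(x',w)=\{c(w,x')\}$, we get $c(w,x')\in C(x',x)$. By (iii) for the edge $wx'$ and the vertex $x$, in the same way, $c(w,x)\in C(x,x')$. By (ii), $C(x',x)$ and $C(x,x')$ are disjoint, so $c(w,x)\ne c(w,x')$. The edges that leave $w$ thus have distinct values in $\{1,2,3\}$, and there are at most three of them.

**Step 3: $\chi(H)\le7$.** Count each edge at its tail: every subgraph of $H$ with $p\geq 1$ vertices has at most $3p$ edges. Its average degree is at most $6$, so it has a vertex of degree at most $6$. Remove such a vertex, color the rest with $7$ colors by induction on the number of vertices, and give the removed vertex a color that is absent from its at most six neighbors.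

**Step 4: the dimension and the dichotomy.** Lemma 8 gives $\dim(\mathbf P_H)\le2\chi(H)\le14$. So for $t\le3$ the incidence posets with $\chi(\mathbf G_{\mathbf P_H})\le t$ have dimension at most $14$, and for $t\ge4$ those with $\chi(\mathbf G_{\mathbf P_H})\le t$ have unbounded dimension by Theorem 1. In particular, if $d\ge14$ and $H$ is as in Theorem 1, then $\dim(\mathbf P_H)>14$ excludes $\chi(\mathbf G_{\mathbf P_H})\le3$, and therefore $\chi(\mathbf G_{\mathbf P_H})=4$. $\blacksquare$
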